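# Half-spaces in subdirect products of limit groups

## A V in a tree and a square that cannot be filled

Let $F$ be the free group on $a,b$, let $\varphi:F\to\mathbb Z$ be the homomorphism with $\varphi(a)=\varphi(b)=1$, and let $T$ be the Cayley tree of $F$: vertices $g\in F$, edges $g\to ga$ and $g\to gb$. Call $\varphi(g)$ the height of $g$, and let $T_{\ge t}$ be the full subgraph on the vertices of height at least $t$.

Is $T_{\ge t}$ connected? Take $k\ge1$ and the vertices $a^k$ and $b^k$, both of height $k$. The only geodesic between them goes down from $a^k$ to $1$ and up to $b^k$. It is a V with its tip at height $0$. So $a^k$ and $b^k$ lie in different components of $T_{\ge 1}$, although both are in $T_{\ge k}$. Translating by $a^{-k}$, the map $T_{\ge0}\to T_{\ge 1-k}$ is not trivial on $\pi_0$. As $k$ is arbitrary, going down by a bounded amount does not repair the disconnectedness.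

Now take two copies. Let $X=T\times T$, the Cayley complex of $F\times F$ for the usual presentation, with height $\chi=\varphi_1+\varphi_2$, that is $\chi(g_1,g_2)=\varphi(g_1)+\varphi(g_2)$.

*The half-spaces $X_{\ge t}$ are connected.* Let $(g_1,g_2)$ and $(g_1',g_2')$ have height $\ge t$. Go up to $(g_1,g_2a^p)$. If $p$ is large, we can move the first coordinate along the geodesic from $g_1$ to $g_1'$ without going below $t$. From $(g_1',g_2a^p)$ go up to $(g_1'a^q,g_2a^p)$. If $q$ is large, we can move the second coordinate to $g_2'$ without going below $t$. Then come down to $(g_1',g_2')$. Each factor gives room for the other one to move.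

*They are not simply connected, even after going down.* Let $\sigma$ be the V from $b^k$ through $1$ to $a^k$. The square $\sigma\times\sigma$ has its center $(1,1)$ at height $0$, while on its boundary one coordinate is an endpoint of $\sigma$, so the boundary has height $\ge k$. Since $X$ has no $3$-cells and $H_2(X)=0$, a $1$-cycle of $X$ bounds exactly one cellular $2$-chain. For $\partial(\sigma\times\sigma)$ this $2$-chain contains a square with vertex $(1,1)$. So this loop of $X_{\ge k}$ does not bound in $X_{\ge1}$, and by translation $X_{\ge0}\to X_{\ge1-k}$ is nonzero on $H_1$ for every $k\ge1$.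

Finally take $\chi=\varphi_1$ on $F\times F$. Then $X_{\ge t}=T_{\ge t}\times T$, and already $\pi_0$ fails, as for one tree.

There is an algebraic shadow of all this. Put $H=F\times F$ and $H_\chi=\{h:\chi(h)\ge0\}$. For $\chi=\varphi_1+\varphi_2$, each projection $p_i$ maps $H_\chi$ onto $F$, since $(g,a^k)\in H_\chi$ for large $k$; but the projection to both factors is the identity, and $H_\chi\ne H$. For $\chi=\varphi_1$ we have $p_1(H_\chi)=\{\varphi\ge0\}\neq F$. So in these examples $\pi_0$ behaves well exactly when $H_\chi$ and $H$ have the same image in each single factor, and $\pi_1$ would want the same for pairs of factors. We ask whether this holds in every degree $n$, with projections to $n$ factors, not only for direct products but for subgroups $H$ of direct products.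

## Characters, subdirect products, and the theorem

**Definition (finiteness).** For a ring $\Lambda$, a left $\Lambda$-module is of type $FP_n$ if it has a projective resolution that is finitely generated (f.g.) in degrees $\le n$. A group $G$ is of type $FP_n$ if $\mathbb Z$ is so over $\mathbb ZG$, and of type $F_n$ if it has a $K(G,1)$ with finite $n$-skeleton.

Recall that $FP_1$ means f.g., that $F_n$ implies $FP_n$, and that a finitely presented (f.p.) group of type $FP_n$ is $F_n$ for $n\ge2$. Both properties are unchanged under passing to subgroups and overgroups of finite index. If $M\lhd G$ and $M$, $G/M$ are $FP_n$ (or f.p.), so is $G$.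

**Definition (limit group).** A limit group is a f.g. group $L$ that is fully residually free: for every finite subset of $L$ there is a homomorphism to a free group that is injective on it.

F.g. free groups are limit groups. So is $\mathbb Z^2$: on a finite set, $(x,y)\mapsto x+ky$ is injective for large $k$. But $F\times\mathbb Z$ is not: a homomorphism to a free group that is nontrivial on a generator $z$ of $\mathbb Z$ sends $a,b$ into the centralizer of a nontrivial element, which is cyclic, so it kills $[a,b]$.

**Definition (full subdirect product).** A subgroup $H\le L_1\times\dots\times L_m$ is a full subdirect product if each projection $p_i:H\to L_i$ is onto and $H\cap L_i\ne1$ for every $i$.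

Let $[m]=\{1,\dots,m\}$. For $S\subseteq[m]$ put
$$L_S=\prod_{i\in S}L_i,\qquad H_S=H\cap L_S,\qquad N_i=H_{\{i\}}=H\cap L_i,\qquad N=\prod_iN_i,\qquad K_i=\ker(p_i|_H).$$
For $J\subseteq[m]$ nonempty let $p_J:H\to L_J$ be the projection. Its kernel consists of the elements with trivial coordinates in $J$, so $\ker p_J|_H=H_{[m]\setminus J}$. In particular all $H_S$ are normal in $H$.

**Running example.** Let $H=\{(x,y,z)\in F^3:\varphi(x)+\varphi(y)+\varphi(z)=0\}$. Each $p_i$, and even each $p_{i,j}:H\to F\times F$, is onto, because the remaining coordinate can be used to correct the sum. Here $N_i=\ker\varphi\neq1$, so $H$ is a full subdirect product, and $F/N_i\cong\mathbb Z$. Also $H_{\{1,2\}}=\{(x,y,1):\varphi(x)+\varphi(y)=0\}$.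

**Definition (invariants).** A character of a group $G$ is a nonzero homomorphism $\chi:G\to\mathbb R$; $[\chi]=\mathbb R_{>0}\chi$; $S(G)$ is the set of all $[\chi]$; $G_\chi=\{g:\chi(g)\ge0\}$, a submonoid. For $R\in\{\mathbb Z,\mathbb Q\}$,
$$\Sigma^n(G,R)=\{[\chi]\in S(G): R\text{ is of type }FP_n\text{ over }RG_\chi\},$$
with $G_\chi$ acting trivially on $R$. $\Sigma^n(G)$ is the homotopical Bieri–Neumann–Strebel–Renz invariant, defined for $G$ of type $F_n$.

In degree 1 the homotopical invariant is the $\pi_0$-condition of the opening section, and in degree 2 it is the $\pi_0$- and $\pi_1$-condition; the form we use is (Re) below. The paper "On the Bieri–Neumann–Strebel–Renz invariants of residually free groups" contains the following two results, and states as the monoidal virtual surjection conjecture what will be Theorem 1.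

**Theorem A.** Let $H\le L_1\times\dots\times L_m$ be a f.p. full subdirect product of non-abelian limit groups, $m\ge1$, $1\le n\le m$. If $[\chi]\in\Sigma^n(H,\mathbb Q)$, then $p_J(H_\chi)=p_J(H)$ for all $J\subseteq[m]$ with $|J|=n$.

**Theorem B.** For $H$ as in Theorem A, $\Sigma^1(H)=\Sigma^1(H,\mathbb Q)=\{[\chi]:p_i(H_\chi)=L_i\text{ for all }i\}$.

**Theorem 1.** Let $1\le n\le m$ and let $H\le L_1\times\dots\times L_m$ be a full subdirect product of non-abelian limit groups, finitely presented and of type $FP_n$. Then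
$$\Sigma^n(H)=\Sigma^n(H,\mathbb Z)=\Sigma^n(H,\mathbb Q)=\{[\chi]:p_J(H_\chi)=p_J(H)\ \ \forall\,|J|=n\}=\{[\chi]:\chi|_{H_S}\ne0\ \ \forall\,|S|=m-n\}.$$

So the conjecture is true. The last equality is elementary, and it turns a statement about monoids into one about normal subgroups.

**Lemma 2.** For a character $\chi$ of $H$ and $\emptyset\ne J\subseteq[m]$: $p_J(H_\chi)=p_J(H)$ if and only if $\chi|_{H_{[m]\setminus J}}\ne0$.

*Proof.* If $\chi(c)>0$ for some $c\in\ker p_J$, then for $h\in H$ we have $p_J(h)=p_J(hc^k)$ and $hc^k\in H_\chi$ for large $k$. If $\chi$ vanishes on $\ker p_J$, then $\chi=\bar\chi\circ p_J$ for a character $\bar\chi$ of $p_J(H)$, and $p_J(H_\chi)=\{\bar\chi\ge0\}\neq p_J(H)$, because $\bar\chi\ne0$ takes negative values. $\square$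

For a character $\chi$ of $H$ and $n\ge 0$ we therefore study the condition
$$(C_n)\qquad m\ge n\quad\text{and}\quad\chi|_{H_S}\neq0\ \text{ for all }S\subseteq[m]\text{ with }|S|=m-n.\tag{1}$$
Three remarks. It is symmetric under $\chi\mapsto-\chi$, so the sign and left/right conventions for $\Sigma$ do not matter to us. For $n\ge1$ it fails when $m\le n$, since $H_\emptyset=1$. And $(C_n)$ implies $(C_k)$ for $k\le n$, since $H_S\le H_{S'}$ for $S\subseteq S'$.

**Running example, continued.** Consider $\chi=\alpha_1\varphi_1+\alpha_2\varphi_2+\alpha_3\varphi_3$ restricted to $H$. On $H_{\{i,j\}}$ we have $\varphi_j=-\varphi_i$, so $\chi=(\alpha_i-\alpha_j)\varphi_i$. Hence $(C_1)$ holds iff the $\alpha_i$ are pairwise distinct, for instance for $\varphi_2+2\varphi_3$. Condition $(C_2)$ never holds for these $\chi$, since they all vanish on every $N_i=\ker\varphi$. On the other hand let $\psi(a)=1$, $\psi(b)=0$. Then $\psi_1+\psi_2+\psi_3$ is nonzero on each $N_i$ (evaluate it at $ab^{-1}$), so it satisfies $(C_2)$.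

### Results that we quote

* **(BR)** (Bieri–Renz, Comment. Math. Helv. 63 (1988).) If $G$ is $FP_n$, $M\lhd G$ and $G/M$ is abelian, then $M$ is $FP_n$ iff every $[\chi]$ with $\chi|_M=0$ lies in $\Sigma^n(G,\mathbb Z)$. Moreover (Renz's thesis, Frankfurt 1988, and Bieri–Renz) $\Sigma^n(G)\subseteq\Sigma^n(G,\mathbb Z)$, and $\Sigma^n(G)=\Sigma^2(G)\cap\Sigma^n(G,\mathbb Z)$ for $n\ge2$ and $G$ of type $F_n$.
* **(Re)** (Renz.) Let $X$ be the Cayley 2-complex of a finite presentation of $G$ and $X_{\ge t}$ the full subcomplex on the vertices $g$ with $\chi(g)\ge t$. Then $[\chi]\in\Sigma^2(G)$ iff for some $d\ge0$ the inclusion $X_{\ge0}\to X_{\ge-d}$ is trivial on $\pi_0$ and on $\pi_1$ for all base points. This does not depend on the finite presentation.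
* **(Bi)** (Bieri, *Homological dimension of discrete groups*, Thm 1.3.) For $n\ge1$, a $\Lambda$-module $M$ is $FP_n$ iff, for all index sets, $(\prod\Lambda)\otimes_\Lambda M\to\prod M$ is an isomorphism and $\mathrm{Tor}^\Lambda_k(\prod\Lambda,M)=0$ for $1\le k\le n-1$.
* **(BHMS)** (Bridson–Howie–Miller–Short, Ann. of Math. 170 (2009); Amer. J. Math. 135 (2013).) A f.p. full subdirect product of non-abelian limit groups virtually surjects to pairs: $p_{i,j}(H)$ has finite index in $L_i\times L_j$ for $i<j$. Conversely, if the $L_i$ are arbitrary f.p. groups and $H$ virtually surjects to pairs, then $H$ is f.p. (The converse is used only for our examples and in the last section.)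
* Limit groups are of type $F_\infty$, and a finite index subgroup of a non-abelian limit group is a non-abelian limit group (a non-abelian limit group contains a free group of rank 2).

By (BHMS) the group $H$ of the running example is f.p. So Theorem 1 applies to it with $n\le2$.

Half of Theorem 1 is Theorem A. We must show that $(C_n)$ puts $\chi$ into $\Sigma^n(H)$. By (BR) this splits into a homological statement in degree $n$ and a homotopical statement in degree $2$.

## Novikov rings: chains that escape upward

To show that cycles in a half-space bound without going down far, we look for infinite chains that push a cycle up to height $+\infty$, and then truncate them. The algebra of such infinite chains is the following.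

**Definition (Novikov ring).** For a character $\chi$ of $G$, $\widehat{\mathbb ZG}=\widehat{\mathbb ZG}_\chi$ is the set of formal sums $\sum\lambda_gg$, $\lambda_g\in\mathbb Z$, such that for every $t\in\mathbb R$ only finitely many $g$ with $\lambda_g\ne0$ have $\chi(g)\le t$.

The support of such a sum is bounded below in height. So in a product only finitely many pairs $(h,k)$ contribute to a given $g=hk$, since both heights are bounded below and have sum $\chi(g)$. The same argument gives the finiteness condition for the product, and $\widehat{\mathbb ZG}$ is a ring containing $\mathbb ZG$. If $\chi|_K\ne0$ for a subgroup $K$, then $\widehat{\mathbb ZK}\subseteq\widehat{\mathbb ZG}$. We shall use two properties.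

**(N1)** *If $B$ is a finite square matrix over $\widehat{\mathbb ZG}$ with all supports in $\{\chi>0\}$, then $1-B$ is invertible.* Only finitely many support elements have height $\le1$, so all supports lie in $\{\chi\ge\varepsilon\}$ for some $\varepsilon>0$. Then $B^k$ is supported in $\{\chi\ge k\varepsilon\}$, and $\sum_kB^k$ is a well-defined inverse. In particular $1-c$ is a unit if $\chi(c)>0$.

**(N2)** *Let $R\lhd G$ with $\chi|_R=0$, $\Gamma=G/R$ and $\bar\chi$ the induced character. There is a surjective ring map $\widehat{\mathbb ZG}\to\widehat{\mathbb Z\Gamma}$. If $b$ is in its kernel, then the part $b^0$ of $b$ supported in $\{\chi\le0\}$ is a finite sum lying in the left ideal of $\mathbb ZG$ generated by $\{r-1:r\in R\}$.* All elements of a coset have the same height, so only finitely many terms of an element lie in one coset, and we can add up their coefficients. Lifting term by term gives surjectivity. The map preserves heights, so $b^0\mapsto0$. For each coset $gR$ the coefficients of $b^0$ have sum zero, hence $\sum_r\lambda_{gr}gr=\sum_r\lambda_{gr}\,g(r-1)$.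

We write $H_k(G,\widehat{\mathbb ZG})=\mathrm{Tor}_k^{\mathbb ZG}(\widehat{\mathbb ZG},\mathbb Z)$, a left $\widehat{\mathbb ZG}$-module.

**Example.** For $F$ and $\varphi$ the complex is $\widehat{\mathbb ZF}e_a\oplus\widehat{\mathbb ZF}e_b\to\widehat{\mathbb ZF}$, $e_a\mapsto a-1$, $e_b\mapsto b-1$. Since $a-1$ is a unit, $H_0=0$. We have $x(a-1)+y(b-1)=0$ iff $x=-y(b-1)(a-1)^{-1}$, so $H_1$ is free of rank one on
$$e_b-(b-1)(a-1)^{-1}e_a=e_b+b\sum_{i\ge0}a^ie_a-\sum_{i\ge0}a^ie_a.$$
This is a line that comes down the ray $1,a,a^2,\dots$ to $1$, crosses to $b$, and goes up the ray $b,ba,ba^2,\dots$. It is the V from the beginning with both arms infinite.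

**Lemma 3.** Let $A$ be a ring and $D$ a complex of free left $A$-modules with $D_k=0$ for $k<0$ and $H_k(D)=0$ for $k\le n-1$. Then $Z_n(D)$ is a direct summand of $D_n$, and there are $A$-linear $s_k:D_k\to D_{k+1}$ ($k\le n-1$) with $\partial s+s\partial=1$ in degrees $\le n-1$. For every right $A$-module $U$, the complex $U\otimes_AD$ has an additive contracting homotopy in degrees $\le n-1$, and $H_n(U\otimes_AD)=U\otimes_AH_n(D)$ naturally.

*Proof.* The sequence $0\to Z_n\to D_n\to\dots\to D_0\to0$ is exact and $D_0,\dots,D_n$ are free, so it splits from the right. Thus $D$ is the direct sum of a contractible complex and $(\cdots\to D_{n+1}\to Z_n\to0)$, which gives the first two claims. Tensoring keeps the decomposition, and $H_n(U\otimes D)=\operatorname{coker}(U\otimes D_{n+1}\to U\otimes Z_n)=U\otimes H_n(D)$ by right exactness. $\square$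

The next lemma says that vanishing Novikov homology gives bounded pushing, and hence membership in $\Sigma^n(G,\mathbb Z)$.

**Lemma 4.** Let $G$ be of type $FP_n$ and $H_k(G,\widehat{\mathbb ZG}_\chi)=0$ for $k\le n$. Let $F\to\mathbb Z$ be a free $\mathbb ZG$-resolution with $F_i$ f.g. for $i\le n$. Give the basis elements $e$ values $v(e)\in\chi(G)$, extended by
$$v\Big(\sum\lambda_{g,e}\,ge\Big)=\min\{\chi(g)+v(e):\lambda_{g,e}\ne0\},$$
such that $v(\partial e)\ge v(e)$, and let $F_i^{\ge t}=\{c\in F_i:v(c)\ge t\}$. Then there is $D\ge0$ such that for all $t$ and $0\le i\le n-1$ every cycle in $F_i^{\ge t}$ (of augmentation $0$ if $i=0$) bounds in $F_{i+1}^{\ge t-D}$. Moreover $[\chi]\in\Sigma^n(G,\mathbb Z)$.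

*Proof.* We set $v(0)=\infty$. If $n=0$ there are no cycles to consider, and $\mathbb Z$ is cyclic over $\mathbb ZG_\chi$. Let $n\ge1$.

**Step 1: a homotopy that pushes up.** This step truncates a Novikov contraction. Let $\hat F=\widehat{\mathbb ZG}\otimes_{\mathbb ZG}F$. By the Novikov condition $v$ extends to $\hat F$, and any element has only finitely many terms of value below a given number. Since $H_k(\hat F)=0$ for $k\le n$, Lemma 3 (with $n+1$ for $n$) gives $\widehat{\mathbb ZG}$-linear $\hat s_k:\hat F_k\to\hat F_{k+1}$, $k\le n$, with $\partial\hat s+\hat s\partial=1$ in degrees $\le n$. For each of the finitely many basis elements $e$ in degrees $\le n$, drop from $\hat s_k(e)$ all terms of value $\ge v(e)+1$. A finite sum remains, so we get $\mathbb ZG$-linear $s_k:F_k\to F_{k+1}$, $k\le n$, with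
$$v\big((\hat s_k-s_k)c\big)\ge v(c)+1\qquad(c\in F_k).$$
Put $\psi=1-\partial s-s\partial$ in degrees $\le n$. It commutes with $\partial$. In $\hat F$ we have $\psi=\partial(\hat s-s)+(\hat s-s)\partial$ on $F$, and $\partial$ does not lower values, so $v(\psi c)\ge v(c)+1$. Choose $D\ge0$ with $v(sc)\ge v(c)-D$ in degrees $\le n-1$; only finitely many basis elements matter.

**Step 2: bounded filling.** Let $z\in F_i^{\ge t}$ be a cycle as in the statement, $i\le n-1$, and write $z=\partial w$ with $w\in F_{i+1}$ of any value. For large $k$ we have $\psi^kw\in F_{i+1}^{\ge t}$, and $\partial\psi^kw=\psi^kz$. As $\partial z=0$, $(1-\psi)z=\partial sz$, and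
$$z-\psi^kz=\sum_{j<k}\psi^j(1-\psi)z=\partial\Big(\sum_{j<k}\psi^jsz\Big).$$
Hence $z=\partial\big(\psi^kw+\sum_{j<k}\psi^jsz\big)$, and the bracket lies in $F_{i+1}^{\ge t-D}$.

**Step 3: type $FP_n$ over the monoid ring.** We verify (Bi) for $\Lambda=\mathbb ZG_\chi$ and the module $\mathbb Z$. Values $v$ with $v(\partial e)\ge v(e)$ always exist: choose them degree by degree. If $s=\chi(g_0)$, then $\mathbb Z\{g:\chi(g)\ge s\}=\Lambda g_0$ is free of rank one over $\Lambda$. So for $\tau\in\chi(G)$ the module $F_i^{\ge-\tau}$ is free over $\Lambda$, and f.g. for $i\le n$. Also $\mathbb ZG$ is a directed union of such free modules, so it is flat over $\Lambda$ and $F$ is a flat $\Lambda$-resolution of $\mathbb Z$. Let $\Pi=\prod_I\Lambda$ and let $\tau_j\to\infty$ be increasing in $\chi(G)$. Tensor products and homology commute with directed unions, and $\Pi\otimes_\Lambda$ turns f.g. free modules into products. Hence for $k\le n-1$, where only degrees $\le n$ matter,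
$$\mathrm{Tor}^\Lambda_k(\Pi,\mathbb Z)=H_k(\Pi\otimes_\Lambda F)=\varinjlim_jH_k(\Pi\otimes_\Lambda F^{\ge-\tau_j})=\varinjlim_j\prod_IH_k(F^{\ge-\tau_j}).$$
For $1\le k\le n-1$ the map $H_k(F^{\ge-\tau})\to H_k(F^{\ge-\tau-D})$ is zero, with the same $D$ for all factors of the product, so the limit is $0$. For $k=0$ each augmentation $H_0(F^{\ge-\tau_j})\to\mathbb Z$ is onto (translate a preimage of $1$ by an element of large height), and by Step 2 the kernels die in the limit, uniformly over $I$. So the limit is $\prod_I\mathbb Z$ via the augmentation, which is the natural map in (Bi). By (Bi), $\mathbb Z$ is $FP_n$ over $\Lambda$. $\square$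

## Admissible subgroups

Our induction passes to kernels and quotients of $H$ that need not be full subdirect products of limit groups. We isolate what is really used.

**Definition (admissible).** Let $L_1,\dots,L_m$ be arbitrary groups and $n\ge1$. A subgroup $H\le L_1\times\dots\times L_m$ is $n$-admissible if (a) $p_i(H)=L_i$ and $L_i$ is of type $FP_n$ for all $i$; (b) each $L_i/N_i$ is virtually nilpotent; (c) $p_J(H)$ has finite index in $L_J$ for all $\emptyset\ne J\subseteq[m]$ with $|J|\le\min(n,m)$. For $n=0$ only $p_i(H)=L_i$ is required.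

Clearly $n$-admissible implies $k$-admissible for $k\le n$. The running example is 2-admissible: the factors are free, $F/N_i\cong\mathbb Z$, and $p_J$ is onto for $|J|\le2$. It is not 3-admissible, since $F^3/H\cong\mathbb Z$ is infinite. Condition (b) is often automatic:

**Lemma 5.** If $p_i(H)=L_i$ for all $i$ and $p_{i,j}(H)$ has finite index in $L_i\times L_j$ for all $i<j$, then each $L_i/N_i$ is virtually nilpotent.

*Proof.* If $m=1$, then $N_1=L_1$. Let $m\ge2$ and $i=1$. The group $M_j:=p_1(K_j)=\{l:(l,1)\in p_{1,j}(H)\}$ has finite index in $L_1$; let $M=\bigcap_{j\ge2}M_j$. Given $a_2,\dots,a_m\in M$, choose $\tilde a_j\in K_j$ with $p_1(\tilde a_j)=a_j$. As the $K_j$ are normal in $H$, the iterated commutator $[\tilde a_2,\dots,\tilde a_m]$ lies in $\bigcap_{j\ge2}K_j=N_1$, and its first coordinate is $[a_2,\dots,a_m]$. The term $\gamma_{m-1}(M)$ is generated by such simple commutators, so $\gamma_{m-1}(M)\subseteq N_1$. Hence the finite index subgroup $MN_1/N_1$ of $L_1/N_1$ is nilpotent. $\square$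

**Lemma 6.** Let $p_i(H)=L_i$ be f.g. and $L_i/N_i$ virtually nilpotent for all $i$. There is a chain $H_0\lhd H_1\lhd\dots\lhd H_t$ in $L=\prod L_i$ with $N\le H_0\le H$, $H_0$ of finite index in $H$, $H_t$ of finite index in $L$, and all $H_{r+1}/H_r$ cyclic. For all $r$ and $j$, $p_j(H_r)$ has finite index in $L_j$, and $N_j\le H_r\cap L_j$.

*Proof.* For $x\in N_i$ and $h\in H$, $hxh^{-1}=p_i(h)xp_i(h)^{-1}$. So $N_i$ is normalized by $p_i(H)=L_i$, hence $N\lhd L$, and $V=L/N=\prod L_i/N_i$ is f.g. virtually nilpotent. Let $V_0$ be a normal nilpotent subgroup of finite index and $U_0=(H/N)\cap V_0$. In the f.g. nilpotent group $V_0$ the iterated normalizers of $U_0$ reach $V_0$ after finitely many steps. The successive quotients are f.g. nilpotent, hence polycyclic. Refine to cyclic factors and take preimages in $L$. Finally $p_j(H_r)\ge p_j(H_0)$, which has finite index in $p_j(H)=L_j$, and $N_j\le N\le H_r$. $\square$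

**Lemma 7.** Let $H$ be $n$-admissible, $n\ge1$, $m\ge2$.

1. $K=K_1\le\prod_{i\ge2}p_i(K)$ is $(n-1)$-admissible (with $m-1$ factors), and $K_S=H_S$ for $S\subseteq\{2,\dots,m\}$. If $\chi$ satisfies $(C_n)$ on $H$, then $\chi|_K\ne0$ satisfies $(C_{n-1})$.
2. $\Gamma=H/N_1\cong p_{2,\dots,m}(H)\le\prod_{i\ge2}L_i$ is $n$-admissible (with $m-1$ factors). If $\chi$ satisfies $(C_n)$ and $\chi|_{N_1}=0$, then $m\ge n+2$ and the induced $\bar\chi$ satisfies $(C_n)$ on $\Gamma$.

*Proof.* (1) Elements of $H_S$ with $1\notin S$ lie in $K$, so $K_S=H_S$. For $J\subseteq\{2,\dots,m\}$ with $1\le|J|\le\min(n-1,m-1)$, the group $p_J(K)=\{l\in L_J:(1,l)\in p_{\{1\}\cup J}(H)\}$ has finite index in $L_J$, because $|\{1\}\cup J|\le\min(n,m)$. This is (c). If $n\ge2$, it shows that $p_i(K)$ has finite index in $L_i$, so it is $FP_n$, and $p_i(K)/(K\cap L_i)=p_i(K)/N_i\le L_i/N_i$ is virtually nilpotent. If $n=1$ nothing more is required. Since $(m-1)-(n-1)=m-n$, $(C_{n-1})$ for $\chi|_K$ asks for $\chi|_{H_S}\ne0$ for certain $S$ with $|S|=m-n$, which holds. And $\chi|_K\ne0$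 since $K=H_{\{2,\dots,m\}}$ and $m-1\ge m-n$.

(2) $N_1=\ker p_{2,\dots,m}|_H$. Conditions (a) and (c) are inherited, and $\Gamma\cap L_i\supseteq N_i$ gives (b). Let $\chi|_{N_1}=0$. If $m-n=1$, then $S=\{1\}$ contradicts $(C_n)$, and if $m=n$, then $S=\emptyset$ does. So $m\ge n+2$. For $S\subseteq\{2,\dots,m\}$ with $|S|=m-1-n$, $\Gamma_S$ is the image of $H_{S\cup\{1\}}$, so $\bar\chi(\Gamma_S)=\chi(H_{S\cup\{1\}})\ne0$. $\square$

In the running example $K=\{(y,z):\varphi(y)+\varphi(z)=0\}$ and $\Gamma=F\times F$.

## Novikov homology of admissible subgroups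

**Theorem 8.** For all $n\ge0$, $m\ge1$:

* **V(n,m)**: every $n$-admissible $H$ with $m$ factors is of type $FP_n$.
* **M(n,m)**: if $H$ is $n$-admissible with $m$ factors and of type $FP_n$, and the character $\chi$ satisfies $(C_n)$, then $H_k(H,\widehat{\mathbb ZH}_\chi)=0$ for $0\le k\le n$.

For $n=0$, V is trivial. For M, $\chi\neq0$, so there is $c$ with $\chi(c)>0$ and $1-c$ a unit, and $H_0(H,\widehat{\mathbb ZH})=\widehat{\mathbb ZH}\otimes_{\mathbb ZH}\mathbb Z=0$. Now let $n\ge1$. We induct on $n$, then on $m$, and prove M(n,m) before V(n,m). "LHS" denotes the Lyndon–Hochschild–Serre spectral sequence $H_p(G/M,H_q(M,A))\Rightarrow H_{p+q}(G,A)$.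

### All degrees but one, and the push along $N_1$

We prove M(n,m). If $m\le n$ it is vacuous, so $m\ge n+1\ge2$. Put $K=K_1$ and $R=N_1$. Both are normal in $H$; they commute elementwise and $K\cap R=1$, since elements of $K$ have trivial first coordinate and those of $R$ have only a first coordinate.

**Step 1: degrees below $n$.** The aim is to transfer the vanishing from $K$ to $H$. By Lemma 7(1), V(n−1,m−1) and M(n−1,m−1),
$$H_k(K,\widehat{\mathbb ZK})=0\qquad(k\le n-1).\tag{2}$$
Let $C$ be a free $\mathbb ZK$-resolution of $\mathbb Z$ and apply Lemma 3 to $\widehat{\mathbb ZK}\otimes_{\mathbb ZK}C$ and $U=\widehat{\mathbb ZH}$: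
$$H_k(K,\widehat{\mathbb ZH})=0\ (k\le n-1),\qquad H_n(K,\widehat{\mathbb ZH})=\widehat{\mathbb ZH}\otimes_{\widehat{\mathbb ZK}}H_n(K,\widehat{\mathbb ZK}).\tag{3}$$
By LHS for $K\lhd H$, whose rows $q<n$ vanish, $H_k(H,\widehat{\mathbb ZH})=0$ for $k<n$. One degree is missing.

**Step 2: the case $\chi|_R\ne0$.** Here an element of $R$ pushes the missing degree away. Choose $z\in R$ with $\chi(z)>0$ and put $D=KR\lhd H$. In LHS for $K\lhd D$ with coefficients $\widehat{\mathbb ZH}$ all rows $q<n$ vanish, so $H_k(D,\widehat{\mathbb ZH})=0$ for $k<n$ and $H_n(D,\widehat{\mathbb ZH})=H_0(D/K,H_n(K,\widehat{\mathbb ZH}))$. Let $P$ be a free $\mathbb ZD$-resolution of $\mathbb Z$. The action of $z$ on $H_n(K,\widehat{\mathbb ZH})$ is induced by $u\otimes c\mapsto uz^{-1}\otimes zc$ on $\widehat{\mathbb ZH}\otimes_{\mathbb ZK}P$. As $z$ centralizes $K$, $c\mapsto zc$ is a $\mathbb ZK$-chain map of $P$ lifting $\mathrm{id}_{\mathbb Z}$, hence $\mathbb ZK$-homotopic to the identity. So $z$ acts through right multiplication by $z^{-1}$ on the coefficients $\widehat{\mathbb ZH}$,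 which is right $\mathbb ZK$-linear for the same reason. Therefore $1-z$ acts through right multiplication by $1-z^{-1}=-z^{-1}(1-z)$, a unit by (N1). So $1-z$ acts invertibly on $H_n(K,\widehat{\mathbb ZH})$, and the coinvariants vanish. Thus $H_k(D,\widehat{\mathbb ZH})=0$ for $k\le n$, and LHS for $D\lhd H$ gives $H_k(H,\widehat{\mathbb ZH})=0$ for $k\le n$.

### Characters that vanish on every $N_i$

For direct products we are done with M. Let $H=L_1\times\dots\times L_m$ and $\chi=\sum\chi_i$. Then $\chi|_{H_S}=0$ iff $\chi_i=0$ for all $i\in S$, so $(C_n)$ says that at least $n+1$ of the $\chi_i$ are nonzero. We renumber so that $\chi_1\ne0$, and since $N_1=L_1$, Step 2 applies. This is the algebra behind the connectedness of $X_{\ge t}$ in the opening section.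

For general $H$ one would again renumber to get $\chi|_{N_1}\neq0$. This is where the approach stops: all the $N_i$ may be invisible to $\chi$. In the running example $\chi=\varphi_2+2\varphi_3$ satisfies $(C_1)$, but vanishes on $N_1,N_2,N_3$. No element that centralizes the kernel of a projection and has positive height is in sight, and $X=H_1(H,\widehat{\mathbb ZH})$ is not controlled by Step 2. The same happens for larger $n$: for $H=\ker(\varphi_1+\varphi_2+\varphi_3+\varphi_4)\le F^4$ and $\chi=\sum\alpha_i\varphi_i$ with distinct $\alpha_i$, $(C_2)$ holds, because on $H_{\{i,j\}}$ again $\chi=(\alpha_i-\alpha_j)\varphi_i$, while all $\chi|_{N_i}$ vanish.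

If $\chi|_R=0$, we can at least pass to $\Gamma=H/R$, where $\bar\chi$ still satisfies $(C_n)$ and there is one factor fewer. So the leftover module $X=H_n(H,\widehat{\mathbb ZH})$ should vanish after passing from $\widehat{\mathbb ZH}$ to $\widehat{\mathbb Z\Gamma}$. Why should this imply $X=0$? In a Nakayama argument, $X=\mathfrak kX$ with $\mathfrak k=\ker(\widehat{\mathbb ZH}\to\widehat{\mathbb Z\Gamma})$ gives equations $x_i=\sum_jb_{ij}x_j$ with $b_{ij}\in\mathfrak k$. If the $b_{ij}$ had positive height, $1-B$ would be invertible. The terms of height $\le0$ in $b_{ij}$ are combinations of elements $h(r-1)$, and these are harmless if $r$ fixes $x_j$. Now the generators of $X$ come from $K$, which commutes with $R$, and so $R$ does fix them. Here are the details.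

**Step 3: setup for $\chi|_R=0$.** We identify the leftover module. Let $\Gamma=H/R$ with induced $\bar\chi$; $K$ embeds in $\Gamma$ as a normal subgroup, since $K\cap R=1$, and $\bar\chi|_K=\chi|_K$. By Lemma 7(2), V(n,m−1) and M(n,m−1),
$$H_k(\Gamma,\widehat{\mathbb Z\Gamma})=0\qquad(k\le n).\tag{4}$$
By Step 1 and LHS for $K\lhd H$, the only term in total degree $n$ is $E_{0,n}$, and no differential meets it. So
$$X:=H_n(H,\widehat{\mathbb ZH})=H_0(H/K,H_n(K,\widehat{\mathbb ZH})),$$
and the map $H_n(K,\widehat{\mathbb ZH})\to X$, induced by $\widehat{\mathbb ZH}\otimes_{\mathbb ZK}P\to\widehat{\mathbb ZH}\otimes_{\mathbb ZH}P$ for a free $\mathbb ZH$-resolution $P$ of $\mathbb Z$, is onto and left $\widehat{\mathbb ZH}$-linear. We must show $X=0$.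

**Step 4: finitely many generators fixed by $R$.** This is where commutation enters. Choose $P$ with $P_i$ f.g. for $i\le n$. As $H_k(\widehat{\mathbb ZH}\otimes P)=0$ for $k<n$, Lemma 3 says that $Z_n(\widehat{\mathbb ZH}\otimes P)$ is a summand of a f.g. module, so $X$ is f.g. over $\widehat{\mathbb ZH}$. By (3), $X$ is generated by the image $X_0$ of $H_n(K,\widehat{\mathbb ZK})$. Hence $X=\sum_{j=1}^s\widehat{\mathbb ZH}\,x_j$ with finitely many $x_j\in X_0$.

We claim $rx=x$ for $r\in R$, $x\in X_0$. Represent $x$ by a cycle $\sum\lambda_i\otimes p_i\in\widehat{\mathbb ZK}\otimes_{\mathbb ZK}P$. In $\widehat{\mathbb ZH}\otimes_{\mathbb ZH}P$, since $r$ commutes with $\lambda_i\in\widehat{\mathbb ZK}$,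
$$\sum r\lambda_i\otimes p_i=\sum\lambda_ir\otimes p_i=\sum\lambda_i\otimes rp_i.$$
The map $p\mapsto rp$ is a $\mathbb ZK$-chain map of $P$ lifting $\mathrm{id}_{\mathbb Z}$, so it is $\mathbb ZK$-homotopic to the identity. So $\sum\lambda_i\otimes rp_i$ is homologous to $\sum\lambda_i\otimes p_i$, already in $\widehat{\mathbb ZK}\otimes_{\mathbb ZK}P$.

**Step 5: $\widehat{\mathbb Z\Gamma}\otimes_{\widehat{\mathbb ZH}}X=0$.** This is the reduction to $\Gamma$. By Lemma 3 the module in question is $H_n(H,\widehat{\mathbb Z\Gamma})$. It suffices that in LHS for $R\lhd H$ the terms $E^2_{p,q}=H_p(\Gamma,H_q(R,\widehat{\mathbb Z\Gamma}))$ with $p+q=n$ vanish. First, $E^2_{n,0}=H_n(\Gamma,\widehat{\mathbb Z\Gamma})=0$ by (4). Let $q\ge1$, so $p\le n-1$. As $R$ acts trivially on the torsion-free abelian group $\widehat{\mathbb Z\Gamma}$,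
$$H_q(R,\widehat{\mathbb Z\Gamma})=\widehat{\mathbb Z\Gamma}\otimes_{\mathbb Z}M,\qquad M=H_q(R,\mathbb Z),$$
with diagonal action of $\Gamma$. Since $K$ centralizes $R$, it acts trivially on $M$: on $\mathbb Z\otimes_{\mathbb ZR}P$ the action of $k\in K$ is induced by $p\mapsto kp$, which is $\mathbb ZR$-homotopic to the identity. Therefore, for $b\le n-1$,
$$H_b(K,\widehat{\mathbb Z\Gamma}\otimes M)=H_b\big((\widehat{\mathbb Z\Gamma}\otimes_{\mathbb ZK}C)\otimes_{\mathbb Z}M\big)=0,$$
because by (2) and Lemma 3, with the right $\widehat{\mathbb ZK}$-module $U=\widehat{\mathbb Z\Gamma}$, the complex $\widehat{\mathbb Z\Gamma}\otimes_{\mathbb ZK}C$ has an additive contracting homotopy in degrees $\le n-1$, and $\otimes_{\mathbb Z}M$ preserves it. By LHS for $K\lhd\Gamma$, $H_p(\Gamma,\widehat{\mathbb Z\Gamma}\otimes M)=0$ for $p\le n-1$, so $E^2_{p,q}=0$.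

**Step 6: the Nakayama argument.** Now $X$ is killed. Let $\mathfrak k$ be the kernel of the surjection $\widehat{\mathbb ZH}\to\widehat{\mathbb Z\Gamma}$ of (N2), a two-sided ideal. By Step 5, $X/\mathfrak kX=0$, so $X=\mathfrak kX=\sum_j\mathfrak kx_j$ and $x_i=\sum_jb_{ij}x_j$ with $b_{ij}\in\mathfrak k$. Write $b_{ij}=b^0_{ij}+b^+_{ij}$ with supports in $\{\chi\le0\}$ and $\{\chi>0\}$. By (N2), $b^0_{ij}$ lies in the left ideal generated by the $r-1$, $r\in R$, so $b_{ij}^0x_j=0$ by Step 4. Hence $(1-B^+)(x_1,\dots,x_s)^T=0$, and $1-B^+$ is invertible by (N1). So all $x_i=0$ and $X=0$. This proves M(n,m).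

### Type $FP_n$ down a cyclic chain

**Step 7: V(n,m).** We descend from a finite index subgroup of $L$ to $H$, one cyclic quotient at a time. If $m\le n$, then (c) with $J=[m]$ says that $H$ has finite index in $L$, which is $FP_n$ as a product of $FP_n$ groups. Let $m\ge n+1$ and take the chain of Lemma 6.

Each $H_r$ is $n$-admissible in $\prod_jp_j(H_r)$. Indeed $p_j(H_r)$ has finite index in $L_j$, so it is $FP_n$; $p_j(H_r)/(H_r\cap L_j)$ is a quotient of the subgroup $p_j(H_r)/N_j$ of $L_j/N_j$, so it is virtually nilpotent; and for $|J|\le n$, $p_J(H_r)\ge p_J(H_0)$, which has finite index in $p_J(H)$ and so in $L_J$.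

The group $H_t$ is $FP_n$. Assume that $H_{r+1}$ is $FP_n$. If $H_{r+1}/H_r$ is finite, $H_r$ is $FP_n$. Otherwise let $\chi:H_{r+1}\to\mathbb Z$ be onto with kernel $H_r$. Suppose $\chi$ vanishes on $(H_{r+1})_S$ with $|S|=m-n$, and let $J=[m]\setminus S$. Then $\chi=\bar\chi\circ p_J$, and $\bar\chi$ vanishes on $p_J(H_r)$, which has finite index in $p_J(H_{r+1})$ as $|J|=n$. So $\bar\chi=0$ and $\chi=0$, a contradiction. Hence $\pm\chi$ satisfy $(C_n)$. By M(n,m) and Lemma 4, $[\pm\chi]\in\Sigma^n(H_{r+1},\mathbb Z)$. These are all the points of the sphere that vanish on $H_r$, so $H_r$ is $FP_n$ by (BR). At the end $H_0$, hence $H$, is $FP_n$. This proves Theorem 8. $\square$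

## Loops in half-spaces of the Cayley 2-complex

Theorem 8 and Lemma 4 give $\Sigma^n(H,\mathbb Z)$. For $\Sigma^n(H)$, with $n\ge2$, we still need $\Sigma^2(H)$, a statement about $\pi_1$.

**Theorem 9.** Let $H$ be f.p. and 2-admissible and let $\chi$ satisfy $(C_2)$. Then $[\chi]\in\Sigma^2(H)$.

**Conventions.** Generators are letters, each letter $x$ has a formal inverse $x^{-1}$, and $B^\pm$ denotes the letters of an alphabet $B$ and their inverses. In the Cayley 2-complex $X$ of a finite presentation of $G$ the group acts on the left, there is one edge $g\to gx$ for each $g\in G$ and letter $x$ (the edge labelled $x^{-1}$ from $gx$ to $g$ is its reverse), and one 2-cell for each pair (element, relator). So $G$ acts freely on the cells of each dimension. The height of $g$ is $\chi(g)$, and the $|\chi|$-length of a word is the sum of $|\chi|$ over its letters. Homotopies of paths are relative to endpoints.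

The condition in (Re) implies the same for $X_{\ge t}\to X_{\ge t-d}$ for all $t\in\mathbb R$ with one $d$. If $\chi(G)$ is discrete, replace $t$ by the least value $\ge t$ and translate. If $\chi(G)$ is dense, choose $t'\in\chi(G)\cap[t-1,t]$, translate, and enlarge $d$ by $1$.

*Proof of Theorem 9.* Induction on $m$; for $m\le2$ the condition $(C_2)$ fails. Let $m\ge3$ and $K=K_1$. By Lemma 7(1), $K$ is 1-admissible, hence f.g. by V(1,m−1), and $\chi|_K\ne0$ satisfies $(C_1)$. The plan: replace loops by loops with labels in $K$, which commute with letters from $N_1$, and use these letters.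

**Step 1: moving inside a coset of $K$ without loss of height.** Let $A$ be a finite generating set of $K$ containing an element $c$ with $\chi(c)>0$.

$$\textit{For }g\in H,\ t\in\mathbb R:\ \textit{two vertices of }gK\textit{ of height}\ge t\textit{ are joined by a path with labels in }A^\pm\textit{ in height}\ge t.\tag{5}$$

By translation let $g=1$. Extend the chain complex of $\mathrm{Cay}(K,A)$ to a free resolution; let the value of a vertex be its height and that of an edge the minimal height of its endpoints. By M(1,m−1) and Lemma 4 there is $D_K\ge0$ such that for vertices $k,k'\in K$ of height $\ge t$ we have $k'-k=\partial b$ with a 1-chain $b$ in height $\ge t-D_K$. If $k,k'$ lay in different components of the subgraph of height $\ge t-D_K$, the part of $b$ in the component of $k$ would have boundary $-k$, whose augmentation is not zero. So $k$ and $k'$ are joined in height $\ge t-D_K$. To remove the loss, go up from $k$ to $kc^p$ and from $k'$ to $k'c^p$ with $p\chi(c)\ge D_K$, and join $kc^p,k'c^p$ in height $\ge t+D_K-D_K=t$. This proves (5).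

**Step 2: a presentation adapted to $K$ and $N_1$.** The group $L_1=H/K$ is f.p., as $H$ is f.p. and $K$ is f.g. Choose, in this order:

* a finite set $Y\subset H$ mapping to a generating set of $L_1$ and containing a finite set $Y_0\subset N_1$ to be specified in Steps 6 and 7 (letters of $A$ and $Y$ are regarded as distinct);
* a finite presentation $L_1=\langle Y\mid\mathcal S\rangle$;
* (R1) for $a\in A$, $y\in Y^\pm$ a relator $y^{-1}ay=w_{a,y}$ with $w_{a,y}$ a word in $A^\pm$; put $w_{a^{-1},y}=w_{a,y}^{-1}$;
* (R2) for $s\in\mathcal S$ a relator $s=w_s$ with $w_s$ a word in $A^\pm$;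
* (R3) a number $p_0\in\mathbb N$ such that $p_0\chi(c)$ exceeds the $|\chi|$-length of each relator $y^{-1}ay\,w_{a,y}^{-1}$ of (R1). By (5) there are words in $A^\pm$ as follows: $v_a$ ($a\in A$), labelling a path from $c^{p_0}$ to $ac^{p_0}$ of height $\ge\min(\chi(c^{p_0}),\chi(ac^{p_0}))$, and we take the relator $ac^{p_0}=c^{p_0}v_a$; and $\tau_y$ ($y\in Y^\pm$), labelling a path in height $\ge0$ from $1$ to $yc^{p_0}y^{-1}\in K$, which has height $p_0\chi(c)>0$, and we take the relator $yc^{p_0}y^{-1}=\tau_y$. Put $v_{a^{-1}}=v_a^{-1}$. Translating the path $v_a$ by $a^{-1}$ and reversing it shows that $v_{a^{-1}}$ has the same properties with $a^{-1}$ in place of $a$;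
* (R4) for $a\in A$, $y\in Y_0$ the relator $ay=ya$, valid since $N_1$ commutes with $K$.

All these relations hold in $H$, and $A\cup Y$ generates $H$. Take a finite presentation of $H$ on $A\cup Y$ whose relators include (R1)–(R4), let $X$ be its Cayley 2-complex, and let $D$ bound the $|\chi|$-length of every relator and every generator. A 2-cell or edge with a vertex of height $\ge s$ lies in $X_{\ge s-D}$. A $K$-path is an edge path labelled in $A^\pm$, and a $K$-loop is a closed $K$-path.

**Step 3: loops become products of conjugated $K$-loops.** We use the triviality of the word $\bar y$ in $L_1$, carried out at a great height.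

**Claim 10.** Let $t\in\mathbb R$. Every loop $\ell$ in $X_{\ge t}$ at $q$ is homotopic in $X_{\ge t-D}$ to a product of loops $u\gamma u^{-1}$ with $u$ a path from $q$ and $\gamma$ a $K$-loop, both in $X_{\ge t-D}$.

*Proof.* Let $X'$ be $X_{\ge t-D}$ with 2-cells attached along all its $K$-loops. By van Kampen it suffices that $\ell$ is null-homotopic in $X'$. For $g,g'$ in one $K$-coset and of height $\ge t-D$ let $[g,g']$ be the class in $X'$ of $K$-paths from $g$ to $g'$ in $X_{\ge t-D}$. It exists by (5), and it is unique since two such paths form a $K$-loop. Clearly $[g,g'][g',g'']=[g,g'']$ and $[g,g]=1$. Let $e^y_g$ be the edge $g\to gy$, $y\in Y^\pm$. If $g,g'$ are in one $K$-coset and of height $\ge t$, then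
$$[g,g']\cdot e^y_{g'}\simeq e^y_g\cdot[gy,g'y]\quad\text{in }X'.\tag{6}$$
To see this, take a $K$-path from $g$ to $g'$ in height $\ge t$, by (5), and apply the cells $ay=yw_{a,y}$ along it. Each has a vertex of height $\ge t$, so it lies in $X_{\ge t-D}$.

Write $\ell=\kappa_0e^{y_1}_{h_1}\kappa_1\cdots e^{y_k}_{h_k}\kappa_k$ with $K$-paths $\kappa_i$ in $X_{\ge t}$ and $y_i\in Y^\pm$. The word $\bar y=y_1\cdots y_k$ is trivial in $L_1$, so in the free group on $Y$ it equals a word $W=\prod_{i=1}^lf_is_i^{\epsilon_i}f_i^{-1}$ with $s_i\in\mathcal S$, $\epsilon_i=\pm1$. Fix a finite sequence of elementary free reductions and expansions from $\bar y$ to $W$, let $B$ be the maximal $|\chi|$-length of the words that occur, and let $g^*=qc^{N_0}$ with $\chi(g^*)\ge t+B+D$. Then $g^*x$ has height $\ge t+D$ for each prefix $x$ of one of these words.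

Put $h_i^*=g^*y_1\cdots y_{i-1}$ for $1\le i\le k+1$; so $h_{k+1}^*=g^*\bar y\in qK$. For $i\le k$ we have $h_i^*\in h_iK$, as $K$ is normal, and both have height $\ge t$. By (6),
$$e^{y_i}_{h_i}\simeq[h_i,h_i^*]\,e^{y_i}_{h_i^*}\,[h_i^*y_i,h_iy_i],\qquad h_i^*y_i=h_{i+1}^*.$$
Moreover $\kappa_i$ represents $[h_iy_i,h_{i+1}]$ for $1\le i<k$, while $\kappa_0$ and $\kappa_k$ represent $[q,h_1]$ and $[h_ky_k,q]$. (If $k=0$, $\ell$ is itself a $K$-loop.) Telescoping gives
$$\ell\simeq[q,g^*]\cdot\pi\cdot[g^*\bar y,q]\quad\text{in }X',$$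
where $\pi$ is the path from $g^*$ labelled $\bar y$. By the free reductions and expansions, $\pi$ is homotopic in $X_{\ge t}$ to the path from $g^*$ labelled $W$.

Let $g_i=g^*\prod_{j\le i}f_js_j^{\epsilon_j}f_j^{-1}$ and consider the piece from $g=g_{i-1}$ to $g_i$, labelled $fs^\epsilon f^{-1}$ (with $f=f_i$, $s=s_i$, $\epsilon=\epsilon_i$). All its vertices have height $\ge t+D$. By an (R2)-cell in $X_{\ge t}$ it is homotopic to $f\,w_s^\epsilon f^{-1}$, whose middle part represents $[gf,gfs^\epsilon]$. If $f=f'y$ with $y\in Y^\pm$, then by (6) for the letter $y^{-1}$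
$$e^y_{gf'}\,[gf,gfs^\epsilon]\,e^{y^{-1}}_{gfs^\epsilon}\simeq e^y_{gf'}\,e^{y^{-1}}_{gf}\,[gf',gfs^\epsilon y^{-1}]\simeq[gf',gfs^\epsilon y^{-1}].$$
Iterating along $f$, the piece is $\simeq[g_{i-1},g_i]$. So $\pi\simeq[g^*,g^*\bar y]$ and $\ell\simeq[q,g^*][g^*,g^*\bar y][g^*\bar y,q]\simeq1$ in $X'$. $\square$

**Step 4: removing the conjugating paths.** The reserve $p_0$ of height in (R3) was chosen for this.

**Claim 11.** If $v$ is a path in $X_{\ge t}$ from $q$ to $q'$ and $\gamma$ a $K$-loop in $X_{\ge t}$ at $q'$, then $v\gamma v^{-1}$ is homotopic in $X_{\ge t}$ to a $K$-loop in $X_{\ge t}$ at $q$.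

*Proof.* By induction on the length of $v$ it suffices to treat one edge $q\to qx$. If $x\in A^\pm$ it is clear. Let $x=y\in Y^\pm$ and $\gamma=a_1\cdots a_l$ at $qy$, $a_i\in A^\pm$.

First lift $\gamma$. By the relators $ac^{p_0}=c^{p_0}v_a$, $\gamma\simeq c^{p_0}\gamma'c^{-p_0}$ with $\gamma'=v_{a_1}\cdots v_{a_l}$, a $K$-loop at $qyc^{p_0}$. Put $g_j=qya_1\cdots a_j$, of height $\ge t$. The vertices of the $i$-th cell are the $g_{i-1}c^j$ and $g_ic^j$ ($0\le j\le p_0$), of height $\ge t$, and those of the path $v_{a_i}$ from $g_{i-1}c^{p_0}$ to $g_ic^{p_0}$, of height $\ge t+p_0\chi(c)$. So the homotopy is in $X_{\ge t}$ and $\gamma'$ is in height $\ge t+p_0\chi(c)$.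

Next move it across $y$. By (R1) for $y^{-1}$, that is $a=y^{-1}w_{a,y^{-1}}y$, $\gamma'\simeq y^{-1}\gamma''y$ with $\gamma''$ a $K$-loop at $qyc^{p_0}y^{-1}$. Each cell used has a vertex of height $\ge t+p_0\chi(c)$, and its $|\chi|$-length is less than $p_0\chi(c)$. So the cells lie in $X_{\ge t}$, and so does $\gamma''$.

Together $y\gamma y^{-1}\simeq(yc^{p_0}y^{-1})\,\gamma''\,(yc^{p_0}y^{-1})^{-1}\simeq\tau_y\gamma''\tau_y^{-1}$. The last homotopy uses the cell $yc^{p_0}y^{-1}=\tau_y$ at $q$. Its vertices are $q$, the $qyc^j$, and those of the path $\tau_y$ from $q$, and all have height $\ge t$, since $\chi(q),\chi(qy)\ge t$. The result is a $K$-loop in $X_{\ge t}$ at $q$. $\square$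

**Corollary 12.** For all $t$, every loop in $X_{\ge t}$ at $q$ is homotopic in $X_{\ge t-D}$ to a $K$-loop in $X_{\ge t-D}$ at $q$.

*Proof.* Apply Claim 10, and then Claim 11 with threshold $t-D$ to each factor. $\square$

**Step 5: what homology gives.** $H$ is f.p., hence $FP_2$. Apply M(2,m) and Lemma 4 with $n=2$ to the cellular chain complex of $X$, extended to a free resolution (possible as $X$ is simply connected), where the value of a cell is the minimal height of its vertices. In degrees $\le2$ the filtration is then that of the $X_{\ge t}$. There is $D''\ge0$ such that for all $t$ any two vertices of $X_{\ge t}$ are joined in $X_{\ge t-D''}$, by the component argument of Step 1, and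
$$H_1(X_{\ge t})\to H_1(X_{\ge t-D''})\ \text{ is zero}.\tag{7}$$
So the $\pi_0$-condition of (Re) holds, and it remains to treat $\pi_1$. Note that (7) controls $\pi_1$ only modulo commutators.

**Step 6: the case $\chi|_{N_1}\ne0$.** We push loops up along $N_1$. Choose $z\in N_1$ with $\chi(z)>0$ and $Y_0=\{z\}$. Let $\ell$ be a loop in $X_{\ge t}$. By Corollary 12 it is homotopic in $X_{\ge t-D}$ to a $K$-loop $\gamma$ in $X_{\ge t-D}$ at $q$. By the squares $az=za$ of (R4), $\gamma\simeq z^p\gamma^{(p)}z^{-p}$ in $X_{\ge t-D}$, where $\gamma^{(p)}$ is the loop at $qz^p$ with the same word as $\gamma$, because going along $z$ only increases heights. The word of $\gamma$ bounds a disc in $X$, and based at $qz^p$ with $p$ large this disc lies in $X_{\ge t}$. So $\ell$ is null-homotopic in $X_{\ge t-D}$, and $[\chi]\in\Sigma^2(H)$.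

**Step 7: the case $\chi|_{N_1}=0$.** Now there is no upward direction in $N_1$. Instead we show that loops commute after a bounded descent, and then (7) finishes the proof.

*The choice of $Y_0$.* $L_1$ is f.g., and $L_1/N_1$ is f.g. virtually nilpotent, hence f.p. So $N_1$ is the normal closure in $L_1$ of finitely many $r_1,\dots,r_s\in N_1$. Conjugation of $N_1$ by $h\in H$ is conjugation by $p_1(h)$, and $p_1(H)=L_1$, so $N_1$ is also their normal closure in $H$. Let $Y_0=\{r_1,\dots,r_s\}$.

*The quotient complex.* $\Gamma=H/N_1$ is f.p., and by Lemma 7(2) and induction $[\bar\chi]\in\Sigma^2(\Gamma)$. Present $\Gamma$ by the presentation of $H$ together with the relators $r_j$. Its Cayley complex $X_\Gamma$ is $X/N_1$ with a 2-cell attached along each loop edge labelled $r_j$. As $\chi$ is constant on $N_1$-cosets, $(X/N_1)_{\ge t}=X_{\ge t}/N_1$, and $X_{\ge t}\to(X/N_1)_{\ge t}$ is a covering with group $N_1$. By (Re) there is $E\ge0$ such that for all $t$ loops in $(X_\Gamma)_{\ge t}$ are null-homotopic in $(X_\Gamma)_{\ge t-E}$.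

*Any two loops $\ell,\gamma$ in $X_{\ge t}$ at $q$ commute in $\pi_1(X_{\ge t-D'},q)$, where $D'=E+D$.* The image of $\ell$ in $(X/N_1)_{\ge t}$ is null-homotopic in $(X_\Gamma)_{\ge t-E}$. Hence, by van Kampen, it is homotopic in $(X/N_1)_{\ge t-E}$ to a product of loops $\bar u_ir_{j_i}^{\pm1}\bar u_i^{-1}$, $1\le i\le k$. Lift this through the covering: $\ell\simeq\rho_1\cdots\rho_k$ in $X_{\ge t-E}$, where $\rho_i$ goes from $q_i=\nu_iq$ to $q_{i+1}=\nu_{i+1}q$ with $\nu_i\in N_1$, $\nu_1=\nu_{k+1}=1$. Put $\gamma_i=\nu_i\gamma$, a loop at $q_i$ in $X_{\ge t}$; so $\gamma_1=\gamma_{k+1}=\gamma$. It suffices that $\rho_i\gamma_{i+1}\rho_i^{-1}\simeq\gamma_i$ in $X_{\ge t-D'}$ for each $i$, for then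
$$\ell\gamma\simeq\rho_1\cdots\rho_k\gamma_{k+1}\simeq\gamma_1\rho_1\cdots\rho_k\simeq\gamma\ell.$$

Let $u$, from $q_i$ to $h$, be the lift of $\bar u_i$, and $r=r_{j_i}^{\pm1}$. With $\nu=hrh^{-1}\in N_1$ we have $hr=\nu h$, so the lift of $\bar u_i^{-1}$ starting at $hr$ is $(\nu u)^{-1}$. Thus $\rho_i=u\cdot r\cdot(\nu u)^{-1}$, $\nu_{i+1}=\nu\nu_i$ and $\gamma_{i+1}=\nu\gamma_i$. By Corollary 12 the loop $u^{-1}\gamma_iu$ in $X_{\ge t-E}$ at $h$ is homotopic in $X_{\ge t-E-D}$ to a $K$-loop $\delta$ at $h$ in $X_{\ge t-E-D}$. By the squares $ar_{j_i}=r_{j_i}a$, and since $\chi(r)=0$, we have $\delta\simeq r\,\delta'\,r^{-1}$ in $X_{\ge t-E-D}$, where $\delta'$ is the loop at $hr=\nu h$ with the same word as $\delta$. But that loop is $\nu\delta$. Translating by $\nu$, which preserves heights, $\nu\delta\simeq(\nu u)^{-1}\gamma_{i+1}(\nu u)$ in $X_{\ge t-E-D}$. Therefore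
$$\rho_i\gamma_{i+1}\rho_i^{-1}=u\,r\,(\nu u)^{-1}\gamma_{i+1}(\nu u)\,r^{-1}u^{-1}\simeq u\,r\,(\nu\delta)\,r^{-1}u^{-1}\simeq u\delta u^{-1}\simeq\gamma_i.$$

*Conclusion.* Let $\ell$ be a loop in $X_{\ge t}$ at $q$. By (7) it represents an element of the commutator subgroup of $\pi_1(X_{\ge t-D''},q)$. By the commutation just proved, with threshold $t-D''$, this subgroup maps trivially to $\pi_1(X_{\ge t-D''-D'},q)$. Hence $[\chi]\in\Sigma^2(H)$. $\square$

## From $FP_n$ to projections of finite index, and the proof of Theorem 1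

To apply Theorems 8 and 9 to $H$ as in Theorem 1, we must know that it is admissible.

**Proposition 13.** Let $H$ be as in Theorem 1 with $n\ge2$. Then $H$ is $n$-admissible.

*Proof.* By (BHMS) $H$ virtually surjects to pairs, so by Lemma 5 each $L_i/N_i$ is virtually nilpotent. The $L_i$ are $F_\infty$. It remains to see that $p_J(H)$ has finite index in $L_J$ for $|J|=n$; smaller $J$ follow by projecting.

Take the chain of Lemma 6. $H_0$ is f.p. and $FP_n$, having finite index in $H$. Hence so are all $H_r$, by extensions with cyclic quotient. Also $H_r$ is a full subdirect product of the groups $p_j(H_r)$, which are non-abelian limit groups as finite index subgroups of $L_j$, and $H_r\cap L_j\ge N_j\ne1$. Suppose $H_{r+1}/H_r\cong\mathbb Z$ and let $\chi$ be the corresponding character. By (BR), as $H_{r+1}$ and $H_r$ are $FP_n$, $[\chi]\in\Sigma^n(H_{r+1},\mathbb Z)\subseteq\Sigma^n(H_{r+1},\mathbb Q)$ (tensor a resolution with $\mathbb Q$). By Theorem A and Lemma 2, $\chi$ is nonzero on $\ker(p_J|_{H_{r+1}})$. As $\chi(H_{r+1})\cong\mathbb Z$, the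 subgroup $H_r\ker(p_J|_{H_{r+1}})$ has finite index in $H_{r+1}$, that is, $p_J(H_r)$ has finite index in $p_J(H_{r+1})$. If $H_{r+1}/H_r$ is finite this is trivial. Now $p_J(H_t)$ has finite index in $L_J$, so $p_J(H_0)\le p_J(H)$ has too. $\square$

*Proof of Theorem 1.* $H$ is f.p. and $FP_n$, hence $F_n$, so $\Sigma^n(H)$ is defined. By (BR), and by tensoring resolutions with $\mathbb Q$,
$$\Sigma^n(H)\subseteq\Sigma^n(H,\mathbb Z)\subseteq\Sigma^n(H,\mathbb Q).$$
By Theorem A every $[\chi]\in\Sigma^n(H,\mathbb Q)$ satisfies $p_J(H_\chi)=p_J(H)$ for all $|J|=n$, and by Lemma 2 this is condition $(C_n)$. Conversely let $\chi$ satisfy $(C_n)$. We show $[\chi]\in\Sigma^n(H)$.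

If $n=1$, this is Theorem B. Let $n\ge2$. By Proposition 13, $H$ is $n$-admissible, hence 2-admissible. M(n,m) of Theorem 8 and Lemma 4 give $[\chi]\in\Sigma^n(H,\mathbb Z)$. Since $(C_n)$ implies $(C_2)$, Theorem 9 gives $[\chi]\in\Sigma^2(H)$. Hence $[\chi]\in\Sigma^2(H)\cap\Sigma^n(H,\mathbb Z)=\Sigma^n(H)$ by (BR). $\square$

For the running example: $[\psi_1+\psi_2+\psi_3]\in\Sigma^2(H)$, and $[\varphi_2+2\varphi_3]\in\Sigma^1(H)$ but $[\varphi_2+2\varphi_3]\notin\Sigma^2(H)$.

## Arbitrary factors, and kernels of maps to abelian groups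

Limit groups entered only through Theorems A and B and (BHMS). What remains for other factors is this.

**Theorem 14.** Let $n\ge2$, let $L_1,\dots,L_m$ be arbitrary groups of type $FP_n$, and let $H\le L_1\times\dots\times L_m$ be such that $p_J(H)$ has finite index in $L_J$ for all $J\ne\emptyset$ with $|J|\le\min(n,m)$. Then:

1. $H$ is of type $FP_n$. If all $L_i$ are of type $F_n$, then $H$ is of type $F_n$.
2. If the character $\chi$ satisfies $(C_n)$, then $[\chi]\in\Sigma^n(H,\mathbb Z)$, and $[\chi]\in\Sigma^n(H)$ if all $L_i$ are of type $F_n$.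

*Proof.* Replace $L_i$ by its finite index subgroup $p_i(H)$. This changes none of the hypotheses and none of the groups $H_S$. By Lemma 5, $H$ is $n$-admissible, so V(n,m) gives $FP_n$. If the $L_i$ are $F_n$, they are f.p., so $H$ is f.p. by (BHMS) (for $m=1$ we have $H=L_1$), hence of type $F_n$. For (2), M(n,m) and Lemma 4 give $[\chi]\in\Sigma^n(H,\mathbb Z)$. If the $L_i$ are $F_n$, then $H$ is f.p. and $(C_2)$ holds, so $[\chi]\in\Sigma^2(H)$ by Theorem 9, and $\Sigma^2(H)\cap\Sigma^n(H,\mathbb Z)=\Sigma^n(H)$. $\square$

**Corollary 15.** Let $H$ be a f.p. full subdirect product of $m$ non-abelian limit groups and $2\le n\le m$.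

1. $H$ is $F_n$ $\iff$ $H$ is $FP_n$ $\iff$ $p_J(H)$ has finite index in $L_J$ for all $|J|=n$.
2. If these hold and $M\lhd H$ with $H/M$ abelian, then $M$ is $FP_n$ $\iff$ $p_J(M)$ has finite index in $L_J$ for all $|J|=n$.

*Proof.* (1) $F_n$ implies $FP_n$; $FP_n$ implies the condition on $p_J(H)$ by Proposition 13; and this condition, which passes to smaller $J$ by projecting, implies $F_n$ by Theorem 14, since limit groups are $F_\infty$.

(2) By (BR) and Theorem 1, $M$ is $FP_n$ iff no character $\chi$ of $H$ killing $M$ vanishes on some $H_S$ with $|S|=m-n$. Equivalently, for all such $S$ the f.g. abelian group $H/MH_S$ has no nonzero character, that is, $MH_S$ has finite index in $H$. With $J=[m]\setminus S$ we have $H_S=\ker p_J|_H$, so this says that $p_J(M)$ has finite index in $p_J(H)$, equivalently in $L_J$, since $p_J(H)$ has finite index in $L_J$. $\square$
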